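
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem*{question}{Question}
\numberwithin{equation}{section}

\title{Weak singularities on the two-torus force chaotic behavior}


\begin{abstract}
Consider a natural Hamiltonian system $H=\|p\|^2/2+V(q)$ on the two-torus whose potential tends to $-\infty$ at finitely many points $a_j$ like $-\mathrm{dist}(q,a_j)^{-\alpha_j}$. We show that if the set of singular points is nonempty and all $\alpha_j$ lie in $(0,2)$, then every energy level $H=h>\sup V$ contains a compact invariant set of noncollision trajectories with positive topological entropy. This includes the case in which all singularities are weak ($0<\alpha_j<1$), and thus answers a question posed in \cite{B}. The proof is variational: the Jacobi metric has a cone point of angle less than $2\pi$ at each $a_j$, shortest curves never pass through such a point, and this leaves room for a minimization with prescribed passages on either side of it.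
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection{The system}

Let $M=\mathbb T^2$ carry a smooth Riemannian metric $\|\cdot\|$ with distance $\mathrm{dist}$, and let $\Delta=\{a_1,\dots,a_n\}\subset M$ be a finite set. We consider the Hamiltonian
\[
H(q,p)=\tfrac12\|p\|^2+V(q)\qquad\text{on } T^*(M\setminus\Delta)
\]
with the standard symplectic form $dp\wedge dq$. The potential $V$ is smooth on $M\setminus\Delta$, and near each $a_j$
\begin{equation}\label{eq:V}
V(q)=-\frac{f_j(q)}{\mathrm{dist}(q,a_j)^{\alpha_j}}+U_j(q),\qquad f_j(a_j)>0,\quad \alpha_j>0,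
\end{equation}
with $f_j,U_j$ smooth near $a_j$. The singularity $a_j$ is called \emph{weak} if $0<\alpha_j<1$, \emph{Newtonian} if $\alpha_j=1$, and \emph{strong} if $\alpha_j>2$.

A trajectory is \emph{noncollision} if it is defined for all $t\in\mathbb R$ and never reaches $\Delta$. A \emph{compact chaotic invariant set} on the level $\{H=h\}$ is a nonempty compact subset of $\{H=h\}\subset T^*(M\setminus\Delta)$ that is invariant under the flow, consists of noncollision trajectories, and carries positive topological entropy. The system \emph{exhibits chaotic behavior} if it has such a set on every level $H=h>\sup V$.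

\subsection{The question}

For $h>\sup V$ the whole of $M\setminus\Delta$ is accessible, and by Maupertuis' principle the trajectories of energy $h$ are, up to parametrization, the geodesics of the Jacobi metric, a multiple of $(h-V)\|dq\|^2$. If $\Delta=\emptyset$ there need be no chaos: for the flat torus with $V=0$ the flow is $(q,p)\mapsto(q+tp,p)$, and orbits separate at most linearly in time. So chaos, if it is to be unconditional, has to come from $\Delta$.

It is shown in \cite[Theorem 3]{B} that sufficiently many, or sufficiently strong, singularities do produce chaos. Put $A_k=2-2k^{-1}$, $k\in\mathbb N$, let $n_k$ be the number of singular points with $A_k\le\alpha_j<A_{k+1}$, let $n_\infty$ be the number of those with $\alpha_j\ge2$, set $A_\infty=2$, and let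
\[
\Sigma(\Delta)=\sum_{2\le k\le\infty}n_kA_k=n_2+\tfrac43n_3+\tfrac32n_4+\dots+2n_\infty .
\]
If $\Sigma(\Delta)>2\chi(M)$, then there is a compact chaotic invariant set of noncollision trajectories on every level $H=h>\sup V$. On the torus $\chi=0$, so the condition says that some $\alpha_j$ is at least $A_2=1$. Weak singularities contribute $0$, and the theorem is silent when all singularities are weak.

\begin{question}[\cite{B}]
Let $\Delta\subset\mathbb T^2$ be nonempty and consist of weak singularities only. Does the system always exhibit chaotic behavior?
\end{question}

Gauss--Bonnet suggests a positive answer. Write the Jacobi metric as $g=e^{2\varphi}\|dq\|^2$ with $\varphi=\frac12\log(h-V)+\mathrm{const}$, so that $K_g\,dA_g=(K-\operatorname{div}\nabla\varphi)\,dA$. Near $a_j$, with $r=\mathrm{dist}(\cdot,a_j)$, formula \eqref{eq:V} gives $\varphi=-\frac{\alpha_j}2\log r+\psi$ with $|\nabla\psi|=O(1+r^{\alpha_j-1})$. Hence the flux of $\nabla\varphi$ through the circle $r=\varepsilon$, in the direction away from $a_j$, tends to $-\pi\alpha_j$ as $\varepsilon\to0$. Integrating over the complement $M_\varepsilon$ of the $\varepsilon$-discs around the singular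 points and letting $\varepsilon\to0$ gives
\[
\lim_{\varepsilon\to 0}\int_{M_\varepsilon}K_g\,dA_g=2\pi\chi(\mathbb T^2)-\pi\sum_j\alpha_j=-\pi\sum_j\alpha_j<0 .
\]
The smooth part of the surface is negatively curved on average, and the compensating positive curvature sits in the points of $\Delta$, which good trajectories can be expected to avoid. This is only a heuristic, since negative average curvature does not by itself produce entropy. The proof below makes no use of this computation.

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $M=\mathbb T^2$, $\Delta\ne\emptyset$, let all $\alpha_j$ lie in $(0,2)$, and let $h>\sup V$. Then $\{H=h\}$ contains a nonempty compact invariant set of noncollision trajectories with positive topological entropy. In particular, a nonempty set of weak singularities on $\mathbb T^2$ always implies chaotic behavior.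
\end{theorem}

So the answer to the Question is \emph{yes}. The proof yields somewhat more.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[\textup{(1)}] On $\mathbb T^2$, for arbitrary exponents $\alpha_j>0$, $\Delta\ne\emptyset$ implies the existence of a compact chaotic invariant set of noncollision trajectories on every level $h>\sup V$. The condition $\Delta\ne\emptyset$ cannot be dropped. \textup{(This part uses \cite[Theorem 3]{B}.)}
\item[\textup{(2)}] Theorem~\ref{thm:A} holds with $\mathbb T^2$ replaced by the Klein bottle.
\item[\textup{(3)}] In the situation of Theorem~\ref{thm:A}, let $A$ be the annulus and $S$ its universal cover constructed in Section~\ref{sec:annulus}, with intrinsic distances $d_A$ and $d$, and let $J_k^0,J_k^1\subset S$ be the half-gates of Section~\ref{sec:heteroclinics}. There are $N\in\mathbb N$ and $\delta,\rho>0$ such that for \emph{every} $s\in\{0,1\}^{\mathbb Z}$ whose maximal constant blocks all have length at least $N$ \textup{(finite or infinite)} there is a noncollision trajectory of energy $h$, at $d_A$-distance at least $\rho$ from $\Delta$, with a lift to $S$ that meets $J_k^{s_k}$ and stays at distance at least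 $\delta$ from $J_k^{1-s_k}$ for every $k\in\mathbb Z$. If $s$ is periodic and both symbols occur, the trajectory may be taken periodic.
\end{enumerate}
\end{theorem}

\subsection{Plan of the proof}

Section~\ref{sec:cone} describes the local geometry: a singular point is a cone point of angle less than $2\pi$, and shortest curves do not pass through it. Section~\ref{sec:annulus} cuts out of $M$ an annulus $A$ around one singular point $a$, bounded by two shortest noncontractible closed curves $\gamma_0,\gamma_1$ and containing no other such curve. Sections~\ref{sec:winding} and \ref{sec:excess} show that a curve in $A$ that wastes little length must run close to $\gamma_0$ or to $\gamma_1$, and that a change from one to the other has a definite cost. The cheapest such changes, the minimal heteroclinics of Section~\ref{sec:heteroclinics}, also miss all lifts of $a$. We join the lifts of $a$ to both boundary lines and obtain ``gates'', each with a lower and an upper half. In Section~\ref{sec:minimization} we minimize length among curves passing the gates through prescribed halves, and show that the minimizers are true geodesics if the prescription changes rarely. Sections~\ref{sec:entropy}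 and \ref{sec:complements} extract the entropy and prove Theorem~\ref{thm:B}.

\section{Cone points}\label{sec:cone}

From here to the end of Section~\ref{sec:entropy}, and again in Section~\ref{sec:symbolic}, we assume $\Delta\ne\emptyset$ and $0<\alpha_j<2$ for all $j$, and we fix $h>\sup V$. Note that $\sup V<\infty$, since $V\to-\infty$ at $\Delta$.

\subsection{The Jacobi metric}

Let
\[
g=2\lambda^2(h-V)\,\|dq\|^2\qquad\text{on }M\setminus\Delta,
\]
where the constant $\lambda>0$ will be fixed in Section~\ref{sec:annulus}. Since $h>\sup V$, $g$ is a smooth Riemannian metric on $M\setminus\Delta$. We recall Maupertuis' principle: the projections to $M\setminus\Delta$ of the trajectories with $H=h$ are exactly the $g$-geodesics, traversed so that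
\begin{equation}\label{eq:speed}
\frac{d(\text{$g$-arclength})}{dt}=2\lambda(h-V).
\end{equation}
(Indeed $\|\dot q\|^2=2(h-V)$ on $\{H=h\}$, so the $g$-norm of $\dot q$ is $\lambda\sqrt{2(h-V)}\,\|\dot q\|=2\lambda(h-V)$.)

Near $a_j$ take geodesic polar coordinates $(r,\theta)$ of the original metric, $\|dq\|^2=dr^2+G^2d\theta^2$ with $G/r\to1$ as $r\to0$. By \eqref{eq:V}, $2(h-V)=2f_j(a_j)r^{-\alpha_j}(1+o(1))$. Put
\[
\omega=1-\frac{\alpha_j}2\in(0,1),\qquad F=2\lambda^2f_j(a_j),\qquad \varrho=\frac{\sqrt F}{\omega}\,r^{\omega}.
\]
Then $d\varrho=\sqrt F\,r^{-\alpha_j/2}dr$ and $\omega\varrho=\sqrt F\,r^{\omega}$, so that, uniformly as $r\to0$,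
\begin{equation}\label{eq:cone}
g=(1+o(1))\,g_0,\qquad g_0=Fr^{-\alpha_j}(dr^2+r^2d\theta^2)=d\varrho^2+\omega^2\varrho^2d\theta^2 .
\end{equation}
Thus $g_0$ is the metric of a flat cone with vertex $a_j$ and total angle $2\pi\omega<2\pi$. The two bounds on $\alpha_j$ have clear meanings. The bound $\alpha_j<2$ places $a_j$ at finite distance (for $\alpha_j\ge2$ the integral $\int_0 r^{-\alpha_j/2}dr$ diverges), and $\alpha_j>0$ makes the cone angle smaller than $2\pi$.

By \eqref{eq:cone} the length distance of $g$ extends to $M$ and induces the usual topology, so $M$ is a compact length space. We use the following standard facts. ``Curve'' means rectifiable curve, and $\ell$ denotes length. A curve is \emph{shortest} if its length equals the distance between its endpoints. In a complete, locally compact length space any two points are joined by a shortest curve, length is lower semicontinuous, curves of bounded length in a compact set subconverge (Arzel\`a--Ascoli), and limits of shortest curves are shortest. In $M$ and its covers, shortest curves are smooth $g$-geodesics away from the singular points. Points over $\Delta$ in a cover are again called singular, and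 their set is denoted $\tilde\Delta$.

\subsection{Two ways around a cone point}\label{sec:toy}

The main idea is visible in the flat cone with vertex $o$ and total angle $2\pi\omega$. Let $x,y$ be two points at distance $\sigma>0$ from $o$. The rays $ox$, $oy$ bound two sectors, of angles $\varphi_0$ and $\varphi_1$ with
\[
\varphi_0+\varphi_1=2\pi\omega .
\]
What is the shortest curve from $x$ to $y$ in the $i$-th closed sector? If $\varphi_i<\pi$, the sector unrolls to a convex planar sector, and the answer is the chord. It has length $2\sigma\sin(\varphi_i/2)<2\sigma$ and misses $o$ by $\sigma\cos(\varphi_i/2)>0$. If $\varphi_i\ge\pi$, the answer is the broken path $xoy$: multiplying the polar angle by $\pi/\varphi_i\le1$ does not increase lengths and maps the sector to a half-plane, with $x,y$ going to opposite boundary points at distance $2\sigma$.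

So one can prescribe the side on which $o$ is passed, and \emph{for both choices} find a geodesic missing $o$, exactly when $\varphi_0<\pi$ and $\varphi_1<\pi$. At a smooth point ($\omega=1$) this never happens, because $\varphi_0+\varphi_1=2\pi$. At a cone point with $\omega<1$ it does, for instance in the symmetric position $\varphi_0=\varphi_1=\pi\omega$. The cone point offers a binary choice.

The proof of Theorem~\ref{thm:A} is a global version of this. A curve will be asked to pass infinitely many lifts $a_k$ of a singular point, each on a prescribed side. The question is always whether the shortest curve obeying the prescription misses all the $a_k$. In place of angles we shall control it by comparison with curves that are shortest without any prescription, and these miss the $a_k$ by the following lemma.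

\begin{lemma}\label{lem:avoid}
Let $X$ be $M$, a covering space of $M$, or a closed domain in a covering space whose singular points are interior to it, with its intrinsic distance. A shortest curve in $X$ has no singular point among its interior points.
\end{lemma}

\begin{proof}
Let $c$ be shortest, parametrized by arclength, with $c(0)=a$ singular and interior to $c$, and let $2\pi\omega$ be the cone angle at $a$. Put $\tau=\max(\frac12,\sin\frac{\pi\omega}2)<1$ and fix $\epsilon>0$ with $(1+\epsilon)^2\tau<1$. For small $\sigma>0$ put $x=c(-\sigma)$, $y=c(\sigma)$. Then the distance from $x$ to $y$ is $2\sigma$, and everything below happens where $(1+\epsilon)^{-2}g_0\le g\le(1+\epsilon)^2g_0$. Since $g\ge(1+\epsilon)^{-2}d\varrho^2$, the two halves of $c|[-\sigma,\sigma]$, which have length $\sigma$, give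
\[
\varrho(x),\varrho(y)\le m:=(1+\epsilon)\sigma .
\]
In the cone $g_0$ one of the two sectors between $x$ and $y$ has angle $\varphi\le\pi\omega<\pi$, so $x$ and $y$ are joined in $\{\varrho\le m\}$ by a chord of $g_0$-length $|\varrho(x)-\varrho(y)e^{i\varphi}|$. This is a convex function of $(\varrho(x),\varrho(y))\in[0,m]^2$, hence at most its largest value at the vertices of the square. The values there are $0$, $m$, $m$ and $2m\sin(\varphi/2)$, so the chord has $g_0$-length at most $2\tau m$. Therefore
\[
2\sigma\le(1+\epsilon)\cdot2\tau m=(1+\epsilon)^2\tau\cdot2\sigma<2\sigma ,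
\]
a contradiction.
\end{proof}

\section{An annulus around a singular point}\label{sec:annulus}

We now look for two closed geodesics between which to build dynamics. They should be as short as possible, lie on the two sides of a singular point, and have no competitor between them.

\subsection{Systoles}

A \emph{systole} is a shortest noncontractible closed curve in $M$. Systoles exist: uniformly close closed curves are homotopic and very short ones are contractible, so Arzel\`a--Ascoli applies. We choose $\lambda$ such that systoles have length $1$. Systoles with the same image are not distinguished.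

\begin{lemma}\label{lem:systoles}
\begin{enumerate}
\item[\textup{(a)}] Every arc of length at most $\frac12$ of a systole is shortest. Hence systoles avoid $\Delta$ and are smooth closed geodesics.
\item[\textup{(b)}] Systoles are simple.
\item[\textup{(c)}] Two distinct systoles that are freely homotopic up to orientation are disjoint.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\mu$ be the arc and $\nu$ its complement, and suppose that a curve $c$ joins the endpoints of $\mu$ with $\ell(c)<\ell(\mu)\le\frac12$. Then $c\cup\mu$ has length less than $1$, so it is contractible. Hence $c\cup\nu$ is homotopic to the systole, thus noncontractible, but has length less than $1$, a contradiction. Every point of a systole is interior to such an arc, so Lemma~\ref{lem:avoid} applies.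

(b) A self-intersection splits a systole into two loops of length less than $1$. Both are contractible, so the systole is contractible, a contradiction.

(c) By uniqueness of geodesics, distinct systoles meet only transversally. Suppose they share two points $p\ne q$, which divide the first into arcs $\mu_1,\mu_2$ and the second into $\nu_1,\nu_2$. After renaming, $\mu_1$ is the shortest of the four. If both $\mu_1\cup\nu_1$ and $\mu_1\cup\nu_2$ were contractible, we would have $\nu_1\simeq\mu_1\simeq\nu_2$ relative to the endpoints, and the second systole would be contractible. So some $\mu_1\cup\nu_i$ is noncontractible. Its length is at most $\ell(\nu_1)+\ell(\nu_2)=1$, so it is a systole, but it has a corner at $p$, contradicting (a). Hence there is at most one common point. A single transversal intersection is impossible, since the intersection number of curves that are homologous up to sign on an orientable surface is $0$.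
\end{proof}

\subsection{The annulus and its universal cover}

Fix a systole $\gamma$ and a point $a\in\Delta$. Since $\gamma$ is simple and noncontractible, cutting $M=\mathbb T^2$ along $\gamma$ gives a closed annulus $B$, and $a\in\operatorname{int}B$. We call its boundary curves bottom and top. Let $\mathcal L$ be the set of systoles freely homotopic to $\gamma^{\pm1}$, regarded as curves in $B$, including both boundary curves. By Lemma~\ref{lem:systoles} its elements are pairwise disjoint essential simple closed curves that avoid $a$, so they are linearly ordered from bottom to top.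

\begin{proposition}\label{prop:annulus}
There are $\gamma_0,\gamma_1\in\mathcal L$ with $a$ strictly between them such that no element of $\mathcal L$ lies strictly between $\gamma_0$ and $\gamma_1$.
\end{proposition}

\begin{proof}
For $\sigma\in\mathcal L$ let $U(\sigma)$ be the part of $B$ strictly below $\sigma$ (empty if $\sigma$ is the bottom curve), and split $\mathcal L$ into
\[
\mathcal L_-=\{\sigma: a\notin U(\sigma)\},\qquad \mathcal L_+=\{\sigma:a\in U(\sigma)\},
\]
which contain the bottom and the top curve, respectively. The set $\mathcal L$, with orientations matched and constant-speed parametrizations, is compact under uniform convergence, because a limit has length at most $1$ and lies in the same class.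

Let $\sigma_n\to\sigma$ in $\mathcal L$, and let $x\in B\setminus\sigma$. If $x\in U(\sigma)$, join $x$ to the bottom curve by an arc in $U(\sigma)$. The arc has positive distance from $\sigma$, so it misses $\sigma_n$ for large $n$, and $x\in U(\sigma_n)$. If $x\notin U(\sigma)$, an arc from $x$ to the top curve in $B\setminus\sigma$ shows in the same way that $x\notin U(\sigma_n)$ for large $n$. Applied to $x=a$, this shows that $\mathcal L_-$ and $\mathcal L_+$ are closed. Applied to all $x\notin\sigma$, it shows by dominated convergence that $\operatorname{area}U(\sigma_n)\to\operatorname{area}U(\sigma)$, where the area is that of the original metric and the smooth curve $\sigma$ has area $0$. So $\operatorname{area}U$ attains its maximum on $\mathcal L_-$ at some $\gamma_0$ and its minimum on $\mathcal L_+$ at some $\gamma_1$. If $\sigma$ is strictly above $\sigma'$, then $\operatorname{area}U(\sigma)>\operatorname{area}U(\sigma')$. Hence no element of $\mathcal L_-$ is strictly above $\gamma_0$, and no element of $\mathcal L_+$ is strictly below $\gamma_1$.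
\end{proof}

Let $A\subset B$ be the closed annulus between $\gamma_0$ and $\gamma_1$. Its interior embeds in $M$ and contains $a$. (The curves $\gamma_0$ and $\gamma_1$ may coincide in $M$, namely when $A=B$.) The construction gives:

\begin{equation}\label{eq:gap}
\parbox{0.86\linewidth}{A closed curve in $A$ of winding number $\pm1$ has length at least $1$, with equality only for $\gamma_0$ and $\gamma_1$ (with either orientation).}
\end{equation}

Indeed, in $M$ such a curve is freely homotopic to $\gamma^{\pm1}$, hence noncontractible. If its length is $1$, it is an element of $\mathcal L$ in $A$, so it is $\gamma_0$ or $\gamma_1$ by Proposition~\ref{prop:annulus}.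

This step fails without singularities: on a flat torus the systoles in $\mathcal L$ foliate, and no point has such an annulus around it. Here Lemma~\ref{lem:avoid} guarantees that $a$ lies in a gap.

Let $S\cong\mathbb R\times[0,1]$ be the universal cover of $A$, $T$ the generator of its deck group, and from now on $d$ the intrinsic distance of $S$. Since $\gamma$ is noncontractible in $M$, $S$ can be viewed as the closed strip between two disjoint lifts of $\gamma_0$ and $\gamma_1$ in the universal cover of $M$. The annulus $A$ carries the quotient distance $d_A(\bar x,\bar y)=\min_nd(x,T^ny)$. The space $S$ is complete and locally compact, and $\langle T\rangle$ acts cocompactly by isometries. The boundary lines of $S$ are again called $\gamma_0,\gamma_1$ and are parametrized by arclength with $\gamma_i(t+1)=T\gamma_i(t)$. All singular points of $S$ are in $\operatorname{int}S$, since systoles avoid $\Delta$. Let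
\[
w=d(\gamma_0,\gamma_1)>0 .
\]

\begin{lemma}\label{lem:boundary}
Let $c$ be a shortest curve in $S$. Its interior points are nonsingular, and $c$ is a smooth geodesic there. If an interior point of $c$ lies on $\partial S$, then $c\subset\partial S$. The same holds for locally shortest curves, that is, if each interior parameter has a neighborhood on which $c$ is shortest.
\end{lemma}

\begin{proof}
Interior points are nonsingular by Lemma~\ref{lem:avoid}. Near $p\in\partial S$, $S$ is isometric to one half of a small strongly convex ball cut by the geodesic $\partial S$. This half is convex: a geodesic of the ball that joins two of its points and leaves it would meet the geodesic $\partial S$ twice. So short shortest arcs of $S$ near $p$ are $g$-geodesics of the ball. If such an arc touches $\partial S$ at an interior point, it is tangent to $\partial S$ there, hence coincides with it locally. Thus the set of interior parameters with $c\in\partial S$ is open and closed. The argument is local, which gives the last assertion.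
\end{proof}

\section{Winding and length}\label{sec:winding}

Statement \eqref{eq:gap} concerns curves that wind once. We shall need curves that wind any number of times, with estimates that do not deteriorate. Such a curve is cut into simple loops, to each of which \eqref{eq:gap} applies.

\begin{lemma}\label{lem:winding}
\begin{enumerate}
\item[\textup{(i)}] A closed curve in $A$ of winding number $n$ has length at least $|n|$.
\item[\textup{(ii)}] For every $\eta\in(0,w/2)$ there is $\epsilon_*(\eta)>0$ such that every closed curve in $A$ of winding number $n\ge1$ and length at most $n+\epsilon_*(\eta)$ lies in the $\eta$-neighborhood of $\gamma_0$ or in that of $\gamma_1$.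
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Approximation by polygons.} Let $c$ be a closed curve in $A$ of winding number $n\ne0$, and let $\tilde c$ be its lift. Choose a fine subdivision, move the division points of $\tilde c$ ($T^n$-equivariantly) by tiny amounts to points of $\operatorname{int}S\setminus\tilde\Delta$, consecutive ones being distinct, and join consecutive ones by shortest curves, called sides. This gives closed curves $c'$ in $A$ of winding number $n$, uniformly close to $c$, with $\ell(c')$ exceeding $\ell(c)$ by an arbitrarily small amount at most. By Lemma~\ref{lem:boundary} the sides are smooth geodesic arcs in $\operatorname{int}S\setminus\tilde\Delta$. If they are shorter than $\min_{x,\,k\ne0}d(x,T^kx)>0$, no side contains two points of the same $T$-orbit, so the sides project to simple geodesic arcs in $\operatorname{int}A\setminus\Delta$.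

\emph{The image of $c'$ is a finite graph.} Let $I$ be the intersection of two projected sides, a compact set. If $p$ is an accumulation point of $I$, uniqueness of geodesics in a small convex ball around $p$ shows that near $p$ both sides are arcs of the same geodesic. So each point of $I$ has a neighborhood in which $I$ is a point or an arc, and $I$ is a finite union of points and arcs. Take as vertices all endpoints of sides and all endpoints of components of such intersections (an isolated point being its own endpoint), and cut every side at the vertices on it. Two resulting open edges are equal or disjoint: if they have a common point, it lies in a component of $I$ that is an arc, and both edges are the piece of this arc between the two vertices next to the point. So the image of $c'$ is a finite graph embedded in $A$, its edges are arcs with distinct endpoints, and $c'$ is a closed edge walk in it.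

\emph{Decomposition.} Whenever a closed walk visits a vertex twice (cyclically), cut it there into two closed walks with fewer edges. The process ends with finitely many closed walks without repeated vertices, which we call loops. Each loop is either an edge followed by the same edge backwards or a simple closed curve, so its winding number is in $\{-1,0,1\}$. The winding numbers of the loops add up to $n$, their lengths to $\ell(c')$. Hence at least $|n|$ loops are essential (have winding number $\pm1$), and each of these has length at least $1$ by \eqref{eq:gap}. So $\ell(c')\ge|n|$, and letting $c'\to c$ we obtain (i).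

\emph{Proof of} (ii). By compactness and \eqref{eq:gap} there is $\epsilon\in(0,\eta/16)$ with $\epsilon<\frac12$ such that closed curves of winding number $\pm1$ and length at most $1+2\epsilon$ lie in the $\eta/2$-neighborhood of $\gamma_0\cup\gamma_1$. Put $\epsilon_*(\eta)=\epsilon$. If $\ell(c)\le n+\epsilon$, take $c'$ with $\ell(c')\le n+2\epsilon<n+1$. There are at least $n$ essential loops, each of length at least $1$, hence exactly $n$. Each has length at most $1+2\epsilon$, and the inessential loops have total length at most $2\epsilon$. So every point of $c'$ is within $2\epsilon$ (along $c'$) of an essential loop, and $c'$ lies in the neighborhood of $\gamma_0\cup\gamma_1$ of radius $\frac\eta2+2\epsilon\le\frac58\eta$. Letting $c'\to c$, we see that $c$ lies in the $\eta$-neighborhood of $\gamma_0\cup\gamma_1$. As $\eta<w/2$, this is a disjoint union of neighborhoods of $\gamma_0$ and $\gamma_1$, and the connected curve $c$ lies in one of them.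
\end{proof}

Two consequences will be used constantly:
\begin{equation}\label{eq:lines}
d(x,T^nx)\ge|n|\quad(x\in S),\qquad d(\gamma_i(t),\gamma_i(t'))=|t-t'| .
\end{equation}
The first is (i). For the second let $t<t'$, close a path $\nu$ from $\gamma_i(t)$ to $\gamma_i(t')$ by the arc of $\gamma_i$ from $\gamma_i(t')$ to $\gamma_i(t+n)$ with an integer $n\ge t'-t$, and use (i): $\ell(\nu)+(t+n-t')\ge n$.

\section{Excess}\label{sec:excess}

We want to say how much length a curve in $S$ wastes while moving to the right. For this we need a clock on $S$ that advances at unit speed along both boundary lines and never faster than length. The only question is how to synchronize $\gamma_0$ and $\gamma_1$.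

\subsection{The cost of changing sides}

Let
\[
D_{01}=\inf_{t,t'}\big[d(\gamma_0(t),\gamma_1(t'))-(t'-t)\big],\qquad
D_{10}=\inf_{t,t'}\big[d(\gamma_1(t'),\gamma_0(t))-(t-t')\big].
\]
Both are finite, because \eqref{eq:lines} gives $d(\gamma_0(t),\gamma_1(t'))\ge|t'-t|-d(\gamma_0(t),\gamma_1(t))$ and the last term is periodic in $t$. Replacing $\gamma_1(\cdot)$ by $\gamma_1(\cdot+\sigma)$ changes $D_{01}$ by $+\sigma$ and $D_{10}$ by $-\sigma$. We fix the parametrization of $\gamma_1$ such that
\[
D_{01}=D_{10}=:e .
\]

\begin{lemma}\label{lem:e}
$e>0$. Consequently $d(\gamma_0(t),\gamma_1(t'))\ge e+|t-t'|$ for all $t,t'$.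
\end{lemma}

\begin{proof}
Suppose $e\le0$. For each $\epsilon>0$ there are curves from $\gamma_0(t)$ to $\gamma_1(t')$ of length at most $t'-t+\epsilon$, and from $\gamma_1(u')$ to $\gamma_0(u)$ of length at most $u-u'+\epsilon$. Translate the second by $T^m$ with $m$ large, connect $\gamma_1(t')$ to $\gamma_1(u'+m)$ along $\gamma_1$, and connect $\gamma_0(u+m)$ to $\gamma_0(t+n)$ along $\gamma_0$ with $n$ large. This projects to a closed curve in $A$ of winding number $n\ge1$ that meets both $\gamma_0$ and $\gamma_1$. Its length is at most
\[
(t'-t+\epsilon)+(u'+m-t')+(u-u'+\epsilon)+(t+n-u-m)=n+2\epsilon .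
\]
If $2\epsilon\le\epsilon_*(w/4)$, this contradicts Lemma~\ref{lem:winding}(ii). The second assertion combines $D_{01}=e$ and $D_{10}=e$.
\end{proof}

\subsection{The clock and the excess}

Define $b(x)=\inf_{i,t}\,\big(t+d(x,\gamma_i(t))\big)$ for $x\in S$. By \eqref{eq:lines}, $d(x,\gamma_i(t))\ge|t|-d(x,\gamma_i(0))$, so $b$ is finite. It is $1$-Lipschitz, and
\[
b(\gamma_i(t))=t,\qquad b(Tx)=b(x)+1 .
\]
In the first identity ``$\le$'' is clear, and ``$\ge$'' follows from $d(\gamma_i(t),\gamma_j(t'))\ge|t-t'|$, that is, from \eqref{eq:lines} for $j=i$ and from Lemma~\ref{lem:e} for $j\ne i$. This is where the sign of $e$ matters.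

For a $1$-Lipschitz curve $c$ in $S$ defined on an interval containing $[t,t']$ put
\[
E(c;[t,t'])=(t'-t)-\big(b(c(t'))-b(c(t))\big)\ge0 .
\]
This \emph{excess} is additive and monotone in the interval, invariant under $T$, and for fixed $[t,t']$ continuous under uniform convergence. $E(c)$ denotes the supremum over compact subintervals. Unless said otherwise, curves are parametrized by arclength. If two curves have the same endpoints, their excesses differ by the difference of their lengths. We record:
\begin{itemize}
\item[(E1)] A curve of length at most $\zeta$ has excess at most $2\zeta$.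
\item[(E2)] Positively directed arcs of $\gamma_0$ and $\gamma_1$ have excess $0$.
\item[(E3)] A $1$-Lipschitz curve from a point within $\zeta$ of $\gamma_0$ to a point within $\zeta$ of $\gamma_1$, or vice versa, has excess at least $e-4\zeta$. (Extend it at both ends by paths of length at most $\zeta$ to $\gamma_0$ and $\gamma_1$. The extended curve has excess at least $e$ by definition of $e$, and (E1) applies to the added paths.)
\item[(E4)] A closed curve in $A$ of winding number $n$ whose lift has excess $E$ has length $n+E$ (at most that, if it is only $1$-Lipschitz).
\end{itemize}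

The next three lemmas say that small excess confines a curve to the vicinity of the boundary.

\begin{lemma}\label{lem:stay}
For every $\eta>0$ there is $\zeta=\zeta(\eta)\in(0,\eta)$, which may be replaced by any smaller positive number, such that a $1$-Lipschitz curve with both endpoints within $\zeta$ of the same $\gamma_i$ and excess at most $4\zeta$ lies in the $\eta$-neighborhood of $\gamma_i$.
\end{lemma}

\begin{proof}
We may assume $\eta<w/2$. Take $\zeta<\eta$ with $8\zeta\le\epsilon_*(\eta)$. Extend the curve at both ends by paths of length at most $\zeta$ to $\gamma_i$, and close it up in $A$ by a positive arc of $\gamma_i$ so that the winding number is $n\ge1$. The excess of the result is at most $4\zeta+2\zeta+2\zeta$, so by (E4) its length is at most $n+8\zeta$. By Lemma~\ref{lem:winding}(ii) it lies in the $\eta$-neighborhood of one boundary curve. Since it meets $\gamma_i$ and $\eta<w/2$, this boundary curve is $\gamma_i$.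
\end{proof}

\begin{lemma}\label{lem:visit}
For every $\zeta\in(0,w/2)$ there are $\epsilon>0$, which may be replaced by any smaller positive number, and $m\in\mathbb N$ such that a $1$-Lipschitz curve with excess at most $\epsilon$ along which $b$ increases (from the initial to the final point) by at least $m$ has a point within $\zeta$ of $\gamma_0\cup\gamma_1$.
\end{lemma}

\begin{proof}
Let $\epsilon_1=\min(\epsilon_*(\zeta),\frac12)$ and $\epsilon=\epsilon_1/4$, and let $A$ be covered by $m$ sets of diameter less than $\epsilon_1/4$. Along the curve $c$ choose times $t_0<\dots<t_m$ with $b(c(t_j))=b(c(t_0))+j$, $t_0$ being the initial time. Two of the $m+1$ points lie over the same set: for some $j<j'$ and $n\in\mathbb Z$ we have $d(T^nc(t_j),c(t_{j'}))<\epsilon_1/4$. Comparing values of $b$ gives $|n-(j'-j)|<1$, so $n=j'-j\ge1$. Closing $c|[t_j,t_{j'}]$ by a path of length less than $\epsilon_1/4$ from $c(t_{j'})$ to $T^nc(t_j)$ gives a closed curve of winding number $n$ and excess at most $\frac{\epsilon_1}4+\frac{\epsilon_1}2<\epsilon_1$. By (E4) and Lemma~\ref{lem:winding}(ii) it lies within $\zeta$ of one of $\gamma_0,\gamma_1$.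
\end{proof}

\begin{lemma}\label{lem:asymptotic}
If $c:[0,\infty)\to S$ or $c:(-\infty,0]\to S$ is $1$-Lipschitz with $E(c)<\infty$, then $d(c(t),\gamma_i)\to0$ at the infinite end for exactly one $i\in\{0,1\}$.
\end{lemma}

\begin{proof}
Since $E(c)<\infty$, $b(c(t))\to\pm\infty$ as $t\to\pm\infty$. Given $\eta\in(0,w/2)$, let $\zeta=\zeta(\eta)<e/8$ as in Lemma~\ref{lem:stay}, let $\epsilon$ be as in Lemma~\ref{lem:visit} for $\zeta$, and take a tail of $c$ with excess less than $\min(4\zeta,\epsilon)$. By Lemma~\ref{lem:visit} the tail is within $\zeta$ of $\gamma_0\cup\gamma_1$ at a sequence of times tending to the infinite end. Since $4\zeta<e-4\zeta$, (E3) shows that it is always near the same $\gamma_i$. By Lemma~\ref{lem:stay} the tail beyond the first of these times stays within $\eta$ of $\gamma_i$. As $\eta<w/2$, the index $i$ does not depend on $\eta$. Let $\eta\to0$.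
\end{proof}

\section{Minimal heteroclinics and gates}\label{sec:heteroclinics}

\subsection{Minimal heteroclinics}

Let $\mathcal H^+$ be the set of $1$-Lipschitz $u:\mathbb R\to S$ with $E(u)=e$, $d(u(t),\gamma_0)\to0$ as $t\to-\infty$, and $d(u(t),\gamma_1)\to0$ as $t\to+\infty$. Let $\mathcal H^-$ be defined in the same way with $\gamma_0$ and $\gamma_1$ exchanged. By (E3), every curve with such asymptotics has excess at least $e$, so $\mathcal H^\pm$ consists of the cheapest ones. All hypotheses are symmetric under $0\leftrightarrow1$.

\begin{lemma}\label{lem:H}
\begin{enumerate}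
\item[\textup{(i)}] If $u\in\mathcal H^\pm$, then $d(u(t),u(t'))=|t-t'|$ for all $t,t'$. Hence $u$ is a smooth geodesic in $\operatorname{int}S\setminus\tilde\Delta$.
\item[\textup{(ii)}] $\mathcal H^\pm\ne\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $d(u(t),u(t'))<t'-t$, replacing the arc by a shortest one gives a curve with the same asymptotics and excess less than $e$, a contradiction. Now Lemma~\ref{lem:boundary} applies on every compact interval, and $u\subset\partial S$ is impossible because $u$ approaches both boundary lines.

(ii) By symmetry we consider $\mathcal H^+$. By definition of $e$ there are curves $u_n$ with $E(u_n)\le e+\frac1n$ consisting of $\gamma_0|(-\infty,\cdot\,]$, a shortest curve from a point of $\gamma_0$ to a point of $\gamma_1$, and $\gamma_1|[\,\cdot,\infty)$. Let $\eta_0=w/4$. Shifting the parameter and translating by powers of $T$, let $u_n(0)$ be the first point of $u_n$ at distance $\eta_0$ from $\gamma_0$ and let it lie in a fixed compact set. A subsequence converges locally uniformly to some $u$ with $E(u)\le e$ and $d(u(0),\gamma_0)=\eta_0$. Since $d(u(t),\gamma_0)\le\eta_0$ for $t\le0$, Lemma~\ref{lem:asymptotic}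 gives $u\to\gamma_0$ at $-\infty$.

At $+\infty$ the limit might fall back to $\gamma_0$, the transition escaping to infinity. Suppose it does. Let $\zeta_0=\zeta(\eta_0/2)$ be as in Lemma~\ref{lem:stay}, let $0<\zeta<\zeta_0/4$, and choose $t<0<t'$ with $u(t),u(t')$ within $\zeta$ of $\gamma_0$. As $d(u(0),\gamma_0)=\eta_0$, Lemma~\ref{lem:stay} gives $E(u;[t,t'])>4\zeta_0$. For large $n$ we have $E(u_n;[t,t'])>4\zeta_0$, and $u_n(t')$ is within $2\zeta$ of $\gamma_0$, so $E(u_n;[t',\infty))\ge e-8\zeta$ by (E3). Hence
\[
e+\tfrac1n\ge E(u_n)\ge e+4\zeta_0-8\zeta\ge e+2\zeta_0,
\]
a contradiction for large $n$. By Lemma~\ref{lem:asymptotic}, $u\to\gamma_1$ at $+\infty$. Then $E(u)\ge e$, so $u\in\mathcal H^+$.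
\end{proof}

\subsection{Gates}

We now build the obstacles whose passage is to be coded. Let $a\in\operatorname{int}S$ from now on denote a lift of the chosen singular point, and for $i=0,1$ let $J^i$ be a shortest curve in $S$ from $a$ to the set $\gamma_i$, with foot $f^i\in\gamma_i$. By Lemma~\ref{lem:boundary}, $J^i\cap\partial S=\{f^i\}$, and $J^i\setminus\{a\}$ contains no singular point. For $x\in J^i$ the subarc of $J^i$ from $x$ to $f^i$ has length $d(x,\gamma_i)$. In particular $J^0\cap\gamma_1=J^1\cap\gamma_0=\emptyset$, so $d(J^0,\gamma_1)>0$ and $d(J^1,\gamma_0)>0$.

\emph{$J^0\cap J^1=\{a\}$.} Suppose they meet at $p\ne a$. Since $f^0\notin J^1$ and $f^1\notin J^0$, $p$ is interior to both arcs. Their subarcs from $a$ to $p$ both have length $d(a,p)$, so following $J^0$ to $p$ and then $J^1$ gives a shortest curve from $a$ to $\gamma_1$, which is smooth at $p$. Hence $J^0$ and $J^1$ have the same direction at $p$ and coincide after $p$ until one of them ends, giving $f^0\in J^1$ or $f^1\in J^0$, a contradiction.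

So $\beta=J^0\cup J^1$ is a simple arc from $\gamma_0$ to $\gamma_1$. It separates $S$ into a left part (containing $\gamma_i(t)$ for $t$ near $-\infty$) and a right part. Fix an integer $R>\max_\beta b-\min_\beta b$ and put
\[
\beta_k=T^{Rk}\beta,\qquad J_k^i=T^{Rk}J^i,\qquad a_k=T^{Rk}a,\qquad f_k^i=T^{Rk}f^i\qquad(k\in\mathbb Z).
\]
We call $\beta_k$ the $k$-th \emph{gate} and $J_k^0$, $J_k^1$ its lower and upper \emph{half} (see Figure~\ref{fig:gates}); both halves contain $a_k$. The gates are disjoint, because the ranges of $b$ on them are. Comparing the feet on $\gamma_0$ we see that $\beta_l$ lies to the right of $\beta_k$ if and only if $l>k$.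

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[thick] (0,0)--(10,0) node[right]{$\gamma_0$};
\draw[thick] (0,3)--(10,3) node[right]{$\gamma_1$};
\foreach \x/\l in {1.4/{-1},3.6/0,5.8/1,8/2}{
 \draw[gray,thick] (\x,0) -- (\x+0.15,1.5) -- (\x,3);
 \fill (\x+0.15,1.5) circle (1.8pt);
 \node[right] at (\x+0.15,1.5) {\small $a_{\l}$};
}
\node[below] at (3.6,0) {\small $f^0_0$};
\node[above] at (3.6,3) {\small $f^1_0$};
\draw[very thick] plot[smooth] coordinates {(0,0.12)(1.45,0.22)(3.65,0.75)(4.8,1.55)(5.85,2.3)(8.05,2.78)(10,2.9)};
\node at (4.6,1.9) {$u$};
\draw[dashed,thick] plot[smooth] coordinates {(0,0.05)(2.2,0.1)(3.65,0.2)(5.85,0.72)(7.0,1.5)(8.05,2.25)(10,2.78)};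
\node at (7.35,1.05) {$T^Ru$};
\end{tikzpicture}
\caption{The strip $S$ with four gates. The gate $\beta_k$ (gray) joins the boundary lines $\gamma_0$ and $\gamma_1$ through the singular point $a_k$, which divides it into a lower half $J^0_k$ and an upper half $J^1_k$. A minimal heteroclinic $u$ from $\gamma_0$ to $\gamma_1$ crosses each gate once, never at $a_k$: here below $a_k$ for $k\le0$ and above $a_k$ for $k\ge1$, so $\kappa(u)=0$. Its translate $T^Ru$ lies below it.}
\label{fig:gates}
\end{figure}

\begin{lemma}\label{lem:cross}
Each $u\in\mathcal H^\pm$ meets each gate $\beta_k$ in exactly one point $x_k\ne a_k$, and passes there from left to right. For $u\in\mathcal H^+$ there is $\kappa(u)\in\mathbb Z$ with $x_k\in J_k^0$ for $k\le\kappa(u)$ and $x_k\in J_k^1$ for $k>\kappa(u)$. For $u\in\mathcal H^-$ the same holds with $0$ and $1$ exchanged. Moreover $\kappa(T^Ru)=\kappa(u)+1$.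
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:H}, $u$ meets neither $\partial S$ nor any $a_k$.

\emph{$u$ is nowhere tangent to $J_k^i$.} Otherwise uniqueness of geodesics makes $u$ run along $J_k^i$ up to $a_k$.

\emph{$u$ meets $J_k^i$ at most once.} Suppose $u$ meets $J_k^i$ at $p\ne q$, with $p$ first along $u$. The subarcs of $u$ and of $J_k^i$ between $p$ and $q$ are both shortest, so they have equal length. Replacing the arc of $u$ by that of $J_k^i$ gives another element of $\mathcal H^\pm$, which is smooth at $p$. So $u$ is tangent to $J_k^i$ at $p$, a contradiction.

\emph{$u$ meets $\beta_k$ exactly once.} By the above, $u$ crosses $\beta_k$ at most twice, always transversally. As $t\to-\infty$, $b(u(t))\to-\infty$, and $u(t)$ is joined to the boundary line that it approaches by a short path on which $b<\min_{\beta_k}b$. So $u(t)$ is on the left. Similarly it is on the right as $t\to+\infty$. Hence the number of crossings is odd, so it is one.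

Now let $u\in\mathcal H^+$. The order of the halves will follow from comparing $u$ with its translate.

\emph{$T^Ru\cap u=\emptyset$.} Suppose $u(t)=T^Ru(t')=p$. Switching at $p$ gives two curves with the asymptotics required in $\mathcal H^+$ and total excess $2e$. Each has excess at least $e$, so both belong to $\mathcal H^+$ and are smooth at $p$. Therefore $u(t+\tau)=T^Ru(t'+\tau)$ for all $\tau$, that is, $u(\tau+\theta)=T^Ru(\tau)$ with $\theta=t-t'$. Since $b(u(\tau+j\theta))=b(u(\tau))+jR$, we have $\theta>0$. Then $d(u(\tau),\gamma_0)=d(u(\tau+j\theta),\gamma_0)\to0$ as $j\to-\infty$, so $u\subset\gamma_0$, a contradiction.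

\emph{The order.} The line $u$ is simple, proper and contained in $\operatorname{int}S$, so it separates $S$ into two parts. As $\beta_k$ crosses $u$ exactly once and transversally, $\gamma_0$ and $\gamma_1$ lie in different parts, which we call below ($\supset\gamma_0$) and above. The part of $\beta_k$ from $f_k^0$ to $x_k$ is below $u$, the rest is above. The translate $T^Ru$ meets $\beta_k$ at $y_k=T^Rx_{k-1}$. Being connected and disjoint from $u$, it lies entirely above or entirely below $u$.

As $k\to-\infty$ we have $b(x_k)\to-\infty$, so $d(x_k,\gamma_0)\to0$. Since $d(J_k^1,\gamma_0)=d(J^1,\gamma_0)>0$, it follows that $x_k\in J_k^0$ for $k$ near $-\infty$. Likewise $x_k\in J_k^1$ for large $k$. If $T^Ru$ were above $u$, then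
\[
x_k\in J_k^1\ \Rightarrow\ y_k\in J_k^1\ \Rightarrow\ x_{k-1}\in J_{k-1}^1 ,
\]
contradicting the behavior at $-\infty$. So $T^Ru$ is below $u$, and $x_k\in J_k^0\Rightarrow y_k\in J_k^0\Rightarrow x_{k-1}\in J_{k-1}^0$. This gives $\kappa(u)$. Since $y_k=T^Rx_{k-1}$, we have $\kappa(T^Ru)=\kappa(u)+1$. The class $\mathcal H^-$ is treated by exchanging $0$ and $1$.
\end{proof}

This lemma is the desired phenomenon for a single change of symbol. Ask a curve to pass the gates $k\le0$ through their lower halves and the gates $k\ge1$ through their upper halves. A cheapest such curve from $\gamma_0$ to $\gamma_1$ is an \emph{unconstrained} minimizer with $\kappa(u)=0$, and it touches no $a_k$.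

\begin{remark}\label{rem:foliation}
The conclusion $x_k\ne a_k$ fails with a smooth point in place of $a$. In a rotationally symmetric annulus $A$ without singular points that satisfies \eqref{eq:gap}, the rotations lift to $S$ and act on $\mathcal H^+$, because they shift the parameters of $\gamma_0$ and $\gamma_1$ by the same amount and so change $b$ by a constant. As each $u\in\mathcal H^+$ meets every intermediate circle, some rotated copy passes through any given interior point.
\end{remark}

\section{Minimization with prescribed gates}\label{sec:minimization}

\subsection{The variational problem}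

Let $s:\mathbb Z\to\{0,1\}$ be periodic with a (not necessarily minimal) period $P\ge2$. We minimize
\[
\sum_{k=1}^Pd(z_k,z_{k+1})\qquad\text{over } z_k\in J_k^{s_k},\quad z_{k+P}=T^{RP}z_k\quad(k\in\mathbb Z).
\]
A minimizer exists by compactness. Joining consecutive $z_k$ by shortest curves (equivariantly) we obtain a curve $c:\mathbb R\to S$, parametrized by arclength, with $c(t_k)=z_k$. We call $c$ a \emph{minimizer for} $s$ (and $P$). If $D$ and $D_0$ are the maximum and minimum of $d$ on $\beta_0\times\beta_1$, then
\[
0<D_0\le t_{k+1}-t_k\le D .
\]
The curve $T^{-Rl}c$ is a minimizer for the shifted sequence $s_{\cdot+l}$. The minimizing property is used in the following form.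

\smallskip
\noindent(M)\quad \emph{If $i<j\le i+P$, then $c|[t_i,t_j]$ has length, hence excess, not larger than any curve from $z_i$ to $z_j$ that passes successively through points of $J_k^{s_k}$, $k=i+1,\dots,j-1$.}

\smallskip
\noindent Indeed, the indices $i+1,\dots,j-1$ are distinct and different from $i$ modulo $P$. So the points in which the competing curve meets the $J_k^{s_k}$ may be substituted for the $z_k$ with these indices, and for their translates, without changing the other terms of the sum over one period.

\smallskip
The difficulty is that $c$ need not be a geodesic: it may press against the end $a_k$ of the prescribed half-gate, as the path $xoy$ did in Section~\ref{sec:toy}. The constraint is inactive if $c$ stays away from all the \emph{forbidden} halves $J_k^{1-s_k}$. We show that this is so, with uniform bounds, when $s$ changes rarely. Let $\mathcal P_N$ be the set of periodic $s$ in which both symbols occur and all maximal constant blocks have length at least $N$. Every period of such an $s$ satisfies $P\ge2N$.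

\subsection{Long blocks}

Inside a long block of symbols $\sigma$ the minimizer can run along $\gamma_\sigma$ for free, and therefore has to approach it.

\begin{lemma}\label{lem:block}
For every $\eta>0$ there is $N(\eta)$ such that if $P\ge N(\eta)$ and $s\equiv\sigma$ on $\{p,\dots,p+N(\eta)\}$, then every minimizer for $s$ and $P$ satisfies $d(z_k,\gamma_\sigma)\le\eta$ for some $k$ in this set.
\end{lemma}

\begin{proof}
We may take $\eta<\min(d(J^0,\gamma_1),d(J^1,\gamma_0))$. Let $\zeta=\zeta(\eta)$ be as in Lemma~\ref{lem:stay}, with $\zeta<e/8$ and $\zeta<w/2$. Let $\epsilon,m$ be as in Lemma~\ref{lem:visit} for $\zeta$, with $\epsilon\le4\zeta$. Choose $\nu\in\mathbb N$ with $R(\nu-1)\ge m$. Since $b$ varies by less than $R$ on a gate, $b(z_{k+\nu})-b(z_k)\ge m$ for all $k$. Put $\Lambda=\max_i\ell(J^i)$, take an integer $n_0>4\Lambda/\epsilon$, and let $N(\eta)=3\nu n_0$ and $q=p+N(\eta)$.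

Compare in (M) with the path from $z_p$ to $f_p^\sigma$ along $\beta_p$, then to $f_q^\sigma$ along $\gamma_\sigma$, then to $z_q$ along $\beta_q$. It passes successively through $f_k^\sigma\in J_k^\sigma$. By (E1) and (E2), $E(c;[t_p,t_q])\le4\Lambda$. Dividing $[p,q]$ into $n_0$ pieces of $3\nu$ steps, we find $k$ with $[k,k+3\nu]\subset[p,q]$ and $E(c;[t_k,t_{k+3\nu}])\le4\Lambda/n_0\le\epsilon$. By Lemma~\ref{lem:visit} there are $\tau_1\in[t_k,t_{k+\nu}]$ and $\tau_2\in[t_{k+2\nu},t_{k+3\nu}]$ with $c(\tau_1),c(\tau_2)$ within $\zeta$ of $\gamma_0\cup\gamma_1$. By (E3) and $\epsilon\le4\zeta<e-4\zeta$ they are near the same line $\gamma_{\sigma'}$. By Lemma~\ref{lem:stay}, $d(z_{k+\nu},\gamma_{\sigma'})\le\eta$, because $\tau_1\le t_{k+\nu}\le\tau_2$. As $z_{k+\nu}\in J_{k+\nu}^\sigma$, the choice of $\eta$ gives $\sigma'=\sigma$.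
\end{proof}

\subsection{The limit of infinitely long blocks}

\begin{lemma}\label{lem:limit}
Let $s^{(n)}\in\mathcal P_{N_n}$ with $N_n\to\infty$, and let $c^{(n)}$ be minimizers for $s^{(n)}$, parametrized with $t_0^{(n)}=0$. After passing to a subsequence, $s^{(n)}\to s^\infty$ pointwise, $c^{(n)}\to c_\infty$ locally uniformly, $t_k^{(n)}\to t_k$ and $z_k^{(n)}\to z_k^\infty=c_\infty(t_k)\in J_k^{s_k^\infty}$ for all $k$, and
\[
c_\infty(\mathbb R)\cap J_k^{1-s_k^\infty}=\emptyset\qquad\text{for all }k .
\]
\end{lemma}

\begin{proof}
Convergence follows from Arzel\`a--Ascoli, since $c^{(n)}(0)\in\beta_0$ and $D_0|k|\le|t_k^{(n)}|\le D|k|$. Since $N_n\to\infty$, $s^\infty$ has at most one change of symbol, and the periods tend to infinity. So for large $n$ Lemma~\ref{lem:block} and (M) may be used on any given range of indices.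

\emph{Case $s^\infty\equiv\sigma$.} Given $\eta$ and $K$, let $\zeta=\zeta(\eta)$ as in Lemma~\ref{lem:stay}. For large $n$ Lemma~\ref{lem:block} gives
\[
i\in[-K-N(\zeta),-K],\quad j\in[K,K+N(\zeta)]\quad\text{with } d(z_i^{(n)},\gamma_\sigma)\le\zeta,\ d(z_j^{(n)},\gamma_\sigma)\le\zeta .
\]
The path $z_i\to f_i^\sigma\to f_j^\sigma\to z_j$ along $\beta_i$, $\gamma_\sigma$ and $\beta_j$ has excess at most $4\zeta$, because the first and last pieces have lengths $d(z_i,\gamma_\sigma)$ and $d(z_j,\gamma_\sigma)$. By (M), $E(c^{(n)};[t_i^{(n)},t_j^{(n)}])\le4\zeta$, and by Lemma~\ref{lem:stay} $c^{(n)}$ is within $\eta$ of $\gamma_\sigma$ on $[t_{-K}^{(n)},t_K^{(n)}]$. As $\eta$ and $K$ are arbitrary, $c_\infty\subset\gamma_\sigma$, which is disjoint from all $J_k^{1-\sigma}$.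

\emph{Case of one change, from $0$ to $1$.} After a translation by a power of $T^R$ (and a shift of the parameter) we have $s_k^\infty=0$ if and only if $k\le0$. By Lemmas~\ref{lem:H} and \ref{lem:cross} there is $u\in\mathcal H^+$ with $\kappa(u)=0$. Let $x_k$ be its intersection with $\beta_k$, so $x_k\in J_k^{s_k^\infty}$. As $\beta_{k+1}$ lies to the right of $\beta_k$ and $u$ crosses each gate once from left to right, $u$ meets the gates in the order of $k$. Given $\eta$, let $K\ge1$ be so large that $d(x_k,\gamma_0)\le\eta$ for $k\le-K$ and $d(x_k,\gamma_1)\le\eta$ for $k\ge K$. For large $n$ Lemma~\ref{lem:block} gives $i\in[-K-N(\eta),-K]$ and $j\in[K,K+N(\eta)]$ with $d(z_i^{(n)},\gamma_0)\le\eta$ and $d(z_j^{(n)},\gamma_1)\le\eta$. Compare in (M) with the path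
\[
z_i\to f_i^0\to x_i\ (\text{along }\beta_i),\qquad x_i\to x_j\ (\text{along }u),\qquad x_j\to f_j^1\to z_j\ (\text{along }\beta_j).
\]
It consists of four pieces of length at most $\eta$ and an arc of $u$, and for large $n$ it passes through the prescribed halves. Hence $E(c^{(n)};[t_{-K}^{(n)},t_K^{(n)}])\le e+8\eta$. Letting $n\to\infty$, then $K\to\infty$, then $\eta\to0$ we obtain $E(c_\infty)\le e$.

So Lemma~\ref{lem:asymptotic} applies to both ends of $c_\infty$. The points $c_\infty(t_k)=z_k^\infty$ lie in $J_k^0$ for $k\le0$, at distance at least $d(J^0,\gamma_1)>0$ from $\gamma_1$, and $t_k\to-\infty$ as $k\to-\infty$. Hence $c_\infty\to\gamma_0$ at $-\infty$. In the same way $c_\infty\to\gamma_1$ at $+\infty$. Therefore $E(c_\infty)=e$ and $c_\infty\in\mathcal H^+$. By Lemma~\ref{lem:cross}, $c_\infty$ meets $\beta_k$ only in $z_k^\infty\in J_k^{s_k^\infty}\setminus\{a_k\}$, and so misses $J_k^{1-s_k^\infty}$.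

The case of one change from $1$ to $0$ follows by symmetry, with $\mathcal H^-$ in place of $\mathcal H^+$.
\end{proof}

\subsection{Minimizers are geodesics}

\begin{lemma}\label{lem:delta}
There are $N$ and $\delta>0$ such that for all $s\in\mathcal P_N$ and every minimizer $c$ for $s$:
\[
d(c(t),J_k^{1-s_k})\ge\delta\qquad\text{for all }t\in\mathbb R,\ k\in\mathbb Z .
\]
\end{lemma}

\begin{proof}
Otherwise there are $N_n\to\infty$, $s^{(n)}\in\mathcal P_{N_n}$, minimizers $c^{(n)}$ with $t_0^{(n)}=0$ and (after translation by powers of $T^R$) parameters $\tau_n$ such that $d(c^{(n)}(\tau_n),J_0^{1-s_0^{(n)}})\to0$. If $\tau_n\in[t_i^{(n)},t_{i+1}^{(n)}]$, then $|b(c^{(n)}(\tau_n))-b(z_i^{(n)})|\le D$. Here $b(c^{(n)}(\tau_n))$ is bounded and $b(z_i^{(n)})-Ri$ is bounded, so $i$ and hence $\tau_n$ are bounded. In the limit provided by Lemma~\ref{lem:limit}, $c_\infty(\tau)\in J_0^{1-s_0^\infty}$ for some $\tau$, a contradiction.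
\end{proof}

We fix this $N$ and $\delta$.

\begin{lemma}\label{lem:geodesic}
There are $r,\rho>0$ such that for all $s\in\mathcal P_N$ and every minimizer $c$ for $s$, every subarc of $c$ of length at most $r$ is shortest in $S$. Consequently $c$ is a $g$-geodesic, $d(c,\tilde\Delta)\ge\rho$, and $c\subset\operatorname{int}S$.
\end{lemma}

\begin{proof}
Let $0<r<\min(\delta/2,D_0)$. A subarc $c|[\tau,\tau']$ with $\tau'-\tau\le r$ has at most one $t_k$ in the interior of its parameter interval. If there is none, it is part of a shortest curve. Let $t_k\in(\tau,\tau')$, so $t_{k-1}\le\tau$ and $\tau'\le t_{k+1}$, and suppose that the subarc is not shortest. Replace it by a shortest curve $\nu$, which has length less than $r$. All points of $\nu$ are at distance at least $\delta-r>0$ from $J_k^{1-s_k}$, by Lemma~\ref{lem:delta}, and $c$ avoids $J_k^{1-s_k}$ as well. The new curve leads from $z_{k-1}$, left of $\beta_k$, to $z_{k+1}$, right of $\beta_k$, so it meets $\beta_k$, necessarily in $J_k^{s_k}$. It is shorter than $c|[t_{k-1},t_{k+1}]$, which contradicts (M) (recall $P\ge2$).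

Each point of $c$ is the midpoint of a shortest arc of length $r$. If such midpoints, over all $s\in\mathcal P_N$ and all $c$, could approach $\tilde\Delta$, then after translations by powers of $T$ a limit arc would be shortest with a singular midpoint, contradicting Lemma~\ref{lem:avoid}. This gives $\rho$, and by Lemma~\ref{lem:boundary} $c$ is a geodesic. If $c$ touched $\partial S$, the same lemma would give $c\subset\gamma_i$ for some $i$. But both symbols occur in $s$, so $c$ meets some $J_k^{1-i}$, which is disjoint from $\gamma_i$.
\end{proof}

\section{The invariant set and its entropy}\label{sec:entropy}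

\subsection{The invariant set}

We code words by two blocks of equal length that satisfy the block condition: $W_0=0^N1^{2N}$ and $W_1=0^{2N}1^N$. For $v\in\{0,1\}^n$ let $s^v$ have period $P=3Nn$ with $s^v|_{[0,P)}=W_{v_1}\cdots W_{v_n}$. Each $W_j$ begins with $0$ and ends with $1$, so the maximal blocks of $s^v$ have length $N$ or $2N$ and $s^v\in\mathcal P_N$. Let $c_v$ be a minimizer for $s^v$ and this $P$, with $c_v(0)=z_0$. Let $Q\subset A$ be the closure of the union of the projections of all $c_v(\mathbb R)$, over all $n$ and all $v$. By Lemma~\ref{lem:geodesic}, $Q\cap\Delta=\emptyset$.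

\emph{$Q\subset\operatorname{int}A$.} Suppose $Q$ meets $\partial A$. Then there are words $v^{(n)}$ (of arbitrary lengths) and parameters $\tau_n$ such that the distance of $c_{v^{(n)}}(\tau_n)$ from $\partial S$ tends to $0$. Choose $l_n$ with $\tau_n\in[t_{l_n},t_{l_n+1}]$, translate by $T^{-Rl_n}$, shift the sequences by $l_n$, and shift the parameters so that $t_0=0$. We obtain minimizers $c^{(n)}$ for sequences $s^{(n)}\in\mathcal P_N$ with $c^{(n)}(0)\in\beta_0$ and $\tau_n\in[0,D]$. A subsequence of $(s^{(n)},c^{(n)})$ converges to some $(s^\infty,c_\infty)$. All arcs of $c_\infty$ of length at most $r$ are shortest, $c_\infty$ meets every $J_k^{s_k^\infty}$, and $c_\infty$ touches $\partial S$. By Lemma~\ref{lem:boundary}, $c_\infty\subset\gamma_i$ for some $i$. But any $2N+1$ consecutive indices contain both symbols, so $c_\infty$ meets some $J_k^{1-i}$, which is disjoint from $\gamma_i$, a contradiction.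

So $Q$ is a compact subset of $\operatorname{int}A\setminus\Delta\subset M\setminus\Delta$, and $d_A$ induces the usual topology on it. Run the geodesics $c_v$ in Hamiltonian time, using \eqref{eq:speed}. Since
\[
\mu:=2\lambda(h-\sup V)\le2\lambda(h-V)
\]
and $h-V$ is bounded on $Q$, we obtain trajectories $(q_v(t),p_v(t))$, $t\in\mathbb R$, in $\{H=h\}$ with $q_v(0)$ the projection of $z_0$ and with arclength speed at least $\mu>0$. Let $\mathcal K\subset T^*(M\setminus\Delta)$ be the closure of the set of all phase points of these trajectories. On $\mathcal K$ we have $q\in Q$ and $\|p\|^2=2(h-V(q))$. So $\mathcal K$ is compact, nonempty, contained in $\{H=h\}$, invariant under the flow, and it consists of noncollision trajectories.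

\subsection{Positive entropy}

Let $\phi_t$ be the flow on $\mathcal K$, and fix a metric on $\mathcal K$ compatible with its topology. We recall Bowen's definition. The Bowen ball of radius $\epsilon'$ and time $t$ around $\xi_*\in\mathcal K$ is the set of $\xi\in\mathcal K$ whose orbits stay $\epsilon'$-close to that of $\xi_*$ during $[0,t]$. If $\mathcal N(\epsilon',t)$ is the least number of such balls covering $\mathcal K$, then
\[
h_{\rm top}(\phi|_{\mathcal K})=\lim_{\epsilon'\to0}\limsup_{t\to\infty}\frac1t\log\mathcal N(\epsilon',t).
\]

Put $\epsilon=\frac18\min(\delta,\frac12)$ and choose $\epsilon'>0$ such that $\epsilon'$-close points of $\mathcal K$ have projections to $Q$ less than $\epsilon$ apart with respect to $d_A$. Let $t_n=DP/\mu=3NDn/\mu$ and $\xi_v=(q_v(0),p_v(0))$ for $v\in\{0,1\}^n$.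

\begin{lemma}\label{lem:bowen}
Each Bowen ball of radius $\epsilon'$ and time $t_n$ contains $\xi_v$ for at most $2R+1$ of the $2^n$ indices $v\in\{0,1\}^n$.
\end{lemma}

\begin{proof}
Let $\tilde q_v(t)\in S$ be the lift of $q_v(t)$ that is a reparametrization of $c_v$. Suppose the ball contains some $\xi_{v_0}$, and let $\xi_v$ be any point of the family in it. For each $t\in[0,t_n]$ there is $n_t\in\mathbb Z$ with $d(\tilde q_{v_0}(t),T^{n_t}\tilde q_v(t))<2\epsilon$. It is unique, since $4\epsilon<1\le d(x,T^lx)$ for $l\ne0$ by \eqref{eq:lines}, and locally constant in $t$ by continuity. So $n_t=n(v)$ for all $t\in[0,t_n]$. At $t=0$ both lifts are in $\beta_0$, where $b$ varies by less than $R$. Hence $|n(v)|<R+2\epsilon<R+1$, which leaves at most $2R+1$ values.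

It remains to see that $v$ is determined by $n(v)$. Suppose $n(v)=n(v')$ with $v\ne v'$. Then $d(\tilde q_v(t),\tilde q_{v'}(t))<4\epsilon<\delta$ on $[0,t_n]$. There is $k\in[0,P)$ with $s^v_k\ne s^{v'}_k$. The curve $c_{v'}$ reaches its point $z_k$ after arclength at most $Dk\le DP$, hence at some time $t\in[0,t_n]$, and then $\tilde q_{v'}(t)\in J_k^{s^{v'}_k}=J_k^{1-s^v_k}$. So $\tilde q_v(t)$ is at distance less than $\delta$ from $J_k^{1-s^v_k}$, contradicting Lemma~\ref{lem:delta}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:bowen}, $\mathcal N(\epsilon',t_n)\ge2^n/(2R+1)$, where $\epsilon'$ does not depend on $n$. Therefore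
\[
h_{\rm top}(\phi|_{\mathcal K})\ge\limsup_{n\to\infty}\frac1{t_n}\log\frac{2^n}{2R+1}=\frac{\mu\log2}{3ND}>0 .
\]
Since $h>\sup V$ was arbitrary, this also gives the statement on chaotic behavior.
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:complements}

\subsection{All singularities}

If all $\alpha_j<2$, part (1) is Theorem~\ref{thm:A}. If some $\alpha_j\ge2$, then $n_\infty\ge1$, so $\Sigma(\Delta)\ge2>0=2\chi(\mathbb T^2)$ and \cite[Theorem 3]{B} applies. For $\Delta=\emptyset$ consider the flat torus with $V=0$, whose flow is $\phi_t(q,p)=(q+tp,p)$. In the product metric of the phase space two orbits satisfy $\mathrm{dist}(\phi_tx,\phi_ty)\le(1+t)\,\mathrm{dist}(x,y)$ for $t\ge0$, so for fixed $\epsilon'$ a compact invariant set is covered by a number of Bowen balls that grows at most polynomially in time, and every such set has zero entropy.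

\subsection{The Klein bottle}

Lift the system to the orientation double cover $\mathbb T^2$. The lift satisfies the assumptions of Theorem~\ref{thm:A} with the same $\sup V$, so we obtain a set $\mathcal K$ upstairs. Its image $\mathcal K'$ downstairs is nonempty, compact, invariant and consists of noncollision trajectories. It remains to see that $h_{\rm top}(\mathcal K')>0$.

Let $\iota$ be the fixed-point free involution of the phase space upstairs with quotient the phase space downstairs. It commutes with the flow $\phi_t$. Choose a compatible metric $\mathrm{dist}$ upstairs invariant under $\iota$, and downstairs the quotient metric $\min(\mathrm{dist}(x,y),\mathrm{dist}(x,\iota y))$. Let $m_0>0$ be the minimum of $\mathrm{dist}(x,\iota x)$ on the compact invariant set $\mathcal K\cup\iota\mathcal K$, and let $\epsilon'<m_0/2$. Suppose that the image of $x\in\mathcal K$ lies in the Bowen ball of radius $\epsilon'$ and time $t$ around the image of $y\in\mathcal K$. At each time $\tau\in[0,t]$, $\phi_\tau x$ is $\epsilon'$-close to $\phi_\tau y$ or to $\iota\phi_\tau y=\phi_\tau\iota y$, and not to both, since these are at least $m_0>2\epsilon'$ apart. Both alternatives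 are open in $\tau$, so the same one holds on all of $[0,t]$. Hence $k$ Bowen balls covering $\mathcal K'$ give $2k$ sets covering $\mathcal K$, each contained in a Bowen ball of radius $\epsilon'$ around a point of $\mathcal K\cup\iota\mathcal K$, and therefore, if nonempty, in one of radius $2\epsilon'$ around a point of $\mathcal K$. So $h_{\rm top}(\mathcal K')\ge h_{\rm top}(\mathcal K)>0$.

\subsection{Symbolic dynamics}\label{sec:symbolic}

Let $N,\delta$ be as in Lemma~\ref{lem:delta} and $r,\rho$ as in Lemma~\ref{lem:geodesic}. If $s$ is periodic and both symbols occur, then $s\in\mathcal P_N$, and a minimizer $c$ for $s$ has all required properties by these lemmas. It satisfies $c(t+L)=T^{RP}c(t)$, where $L$ is its length over one period, so it projects to a closed geodesic in $A$, which is a periodic trajectory.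

In general we approximate $s$ by elements $s^{(n)}\in\mathcal P_N$ that agree with $s$ on $[-n,n]$. Cut $s$ on both sides of $[-n,n]$, either at an end of a finite block or inside an infinite block in such a way that at least $N$ of its symbols are kept. All blocks of the resulting finite word have length at least $N$. Repeat the word periodically. Equal symbols meeting at a junction only lengthen blocks. If the word is constant, first append $N$ copies of the other symbol. Let $c^{(n)}$ be minimizers for $s^{(n)}$, normalized by $t_0^{(n)}=0$. Since $c^{(n)}(0)\in\beta_0$ and $D_0|k|\le|t_k^{(n)}|\le D|k|$, a subsequence converges locally uniformly to a curve $c$, with $t_k^{(n)}\to t_k$ and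
\[
c(t_k)\in J_k^{s_k},\qquad d(c,J_k^{1-s_k})\ge\delta\quad(k\in\mathbb Z),\qquad d(c,\tilde\Delta)\ge\rho ,
\]
all of whose arcs of length at most $r$ are shortest in $S$. By Lemma~\ref{lem:boundary}, $c$ is a $g$-geodesic (a boundary geodesic, if it touches $\partial S$). On $\{d_A(\cdot,\Delta)\ge\rho\}$ the function $h-V$ is bounded between positive constants. So the reparametrization of $c$ by \eqref{eq:speed} is defined for all times, and it is the required trajectory. \qed

\begin{thebibliography}{1}
\bibitem{B}
\emph{Chaotic Behavior In The Generalized N-Center Problem},
\texttt{http://amcm.conf-pdmi.ru/2024/files/20/Piter\_2024\_Bolotin\_thesis.pdf}.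
\end{thebibliography}

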